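\title{Holomorphic maps from $\mathbb{B}^n_\ell$ to $\mathbb{B}^{2n-1}_{\ell'}$: a counterexample and a classification}

\begin{abstract}
We study holomorphic maps, defined near a boundary point of the generalized ball $\mathbb{B}^n_\ell\subset\mathbb{P}^n$ with $n\ge3$, that send the ball into a generalized ball $\mathbb{B}^{2n-1}_{\ell'}$ and the boundary into the boundary. It was conjectured that for $1\le\ell\le\frac{n-1}{2}$ such a map is either an isometric embedding for the invariant indefinite metrics or equivalent to one of three generalized Whitney maps. We give an explicit quadratic counterexample for every such $n$ and $\ell$, and we classify the maps for all signatures $\ell,\ell'$. In the range of the conjecture the non-isometric maps form exactly $8$ equivalence classes for $n\ge4$ and exactly $11$ for $n=3$. The proof shows that a non-isometric map is quadratic, by a dimension count along flags of linear subspaces, and then determines the Hermitian forms $B$ whose product with the defining form of the ball is a signed sum of exactly $2n$ independent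 squares.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Generalized balls}

Let $n\ge2$, $0\le\ell\le n-1$ and $k=n-\ell$. On $E=\mathbb{C}^{n+1}$ we use coordinates $(w,z)$ with $w=(w_0,\dots,w_\ell)$ and $z=(z_1,\dots,z_k)$, and the Hermitian form
\[
G(x,y)=\sum_{j=0}^{\ell}w_j(x)\overline{w_j(y)}-\sum_{j=1}^{k}z_j(x)\overline{z_j(y)}
\]
of signature $(\ell+1,k)$. Hermitian forms are linear in the first slot, and the letter that denotes a form also denotes its restriction to the diagonal, so that $G=|w|^2-|z|^2$. A \emph{null vector} is a vector $q\ne0$ with $G(q,q)=0$. The \emph{generalized ball} and its boundary are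
\[
\mathbb{B}^n_\ell=\{[w,z]\in\mathbb{P}^n:\ |w|^2>|z|^2\},\qquad \partial\mathbb{B}^n_\ell=\{[w,z]\in\mathbb{P}^n:\ |w|^2=|z|^2\}.
\]
For $\ell=0$ this is the unit ball of $\mathbb{C}^n$ in the chart $w_0=1$; for $\ell\ge1$ the domain contains the projective subspace $\{z=0\}$ of dimension $\ell$. The \emph{automorphisms} of $\mathbb{B}^n_\ell$ are the projective transformations induced by the group $\mathrm{U}(G)$ of linear maps that preserve $G$. The form
\[
\omega_{\mathbb{B}^n_\ell}=-\sqrt{-1}\,\partial\bar\partial\log G
\]
is computed with any local holomorphic lift $\mathbb{P}^n\to E\setminus0$. Two lifts differ by a zero-free holomorphic factor $h$, which adds the pluriharmonic function $\log|h|^2$ to $\log G$, so the form is well defined and invariant under automorphisms. At $[1,0,\dots,0]$, in the chart $w_0=1$, it equals $\sqrt{-1}\,\big(\sum_j dz_j\wedge d\bar z_j-\sum_{j\ge1}dw_j\wedge d\bar w_j\big)$; it is an indefinite metric when $\ell\ge1$.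

For the target $\mathbb{B}^N_{\ell'}$ we write $J$ for the diagonal form on $\mathbb{C}^{N+1}$ with $\ell'+1$ entries $+1$ followed by $N-\ell'$ entries $-1$. The first $\ell'+1$ components of a map into $\mathbb{P}^N$ are its \emph{positive} components, the others its \emph{negative} components.

\begin{definition}\label{def:adm}
An \emph{admissible map} from $\mathbb{B}^n_\ell$ to $\mathbb{B}^N_{\ell'}$ is a holomorphic map $F:U\to\mathbb{P}^N$, where $U\subseteq\mathbb{P}^n$ is open, contains a point $p\in\partial\mathbb{B}^n_\ell$, and $U\cap\mathbb{B}^n_\ell$ is connected, such that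
\[
F(U\cap\mathbb{B}^n_\ell)\subseteq\mathbb{B}^N_{\ell'},\qquad F(U\cap\partial\mathbb{B}^n_\ell)\subseteq\partial\mathbb{B}^N_{\ell'}.
\]
It is \emph{isometric} if $F^*\omega_{\mathbb{B}^N_{\ell'}}=\omega_{\mathbb{B}^n_\ell}$ on $U\cap\mathbb{B}^n_\ell$. It is \emph{equivalent} to a rational map $H:\mathbb{P}^n\dashrightarrow\mathbb{P}^N$ if there are automorphisms $\phi$ of $\mathbb{B}^n_\ell$ and $\psi$ of $\mathbb{B}^N_{\ell'}$ such that $\psi\circ F\circ\phi^{-1}=H$ on $\phi(U\cap\mathbb{B}^n_\ell)$, wherever both sides are defined. By the identity theorem it is the same to require this on the component of $U$ that contains $U\cap\mathbb{B}^n_\ell$.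
\end{definition}

One function controls an admissible map. Lift $F$ near $p$ to $\mathbb{C}^{N+1}\setminus0$. The function $J(F,F)$ vanishes where $G$ does, so $J(F,F)=G\cdot A$ with a real-analytic quotient $A$ that is positive on the side of the ball (Section~\ref{sec:count} carries out the division), and
\begin{equation}\label{eq:defect}
F^*\omega_{\mathbb{B}^N_{\ell'}}-\omega_{\mathbb{B}^n_\ell}=-\sqrt{-1}\,\partial\bar\partial\log A .
\end{equation}
Thus $F$ is isometric exactly when $\log A$ is pluriharmonic. Isometric maps need not be linear: if the signature of the target leaves room, one may add to the components $w_j,z_j$ an arbitrary holomorphic function, once as a positive and once as a negative component, and $A=1$ persists. For this reason the first alternative in the statements below is isometry rather than linearity.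

The left side of $J(F,F)=GA$ is a signed sum of $N+1$ squares of moduli of holomorphic functions, so a small target forces the product $GA$ to have few squares. For a Hermitian polynomial $\sum c_{\alpha\beta}x^\alpha\bar x^\beta$ let \emph{rank} and \emph{signature} mean the rank and signature of the matrix $(c_{\alpha\beta})$; the rank is the number of squares in a representation $\sum\pm|h_i|^2$ with linearly independent $h_i$. We ask which $A$ are possible when $N+1=2n$.

\subsection{Generalized Whitney maps and the conjecture}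

The simplest quotient that is not a single square is $A=\sigma|a|^2+\sigma'|b|^2$ with two coordinates $a,b$ and signs $\sigma,\sigma'$. The product $GA$ has $2(n+1)$ terms, all squares of distinct monomials except that $|ab|^2$ occurs twice. If $a,b$ enter $G$ with signs $\epsilon,\epsilon'$, the coefficient of $|ab|^2$ is $\sigma\epsilon'+\sigma'\epsilon$, and when it vanishes exactly $2n$ squares remain. Since $A$ must be positive somewhere, there are three possibilities: one $w$ and one $z$ with $\sigma=\sigma'=+1$; two $w$'s with opposite signs; two $z$'s with opposite signs. The monomials that survive are the components of the \emph{generalized Whitney maps}; a semicolon separates positive from negative components.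
\begin{itemize}
\item $H_{\mathrm{I}}$, for $\ell\ge1$, $k\ge1$, with $\ell'=2\ell$, defined off $\{w_0=z_k=0\}$:
\[
[w_0^2,w_0w_1,\dots,w_0w_\ell,\ z_kw_1,\dots,z_kw_\ell\,;\ w_0z_1,\dots,w_0z_{k-1},\ z_kz_1,\dots,z_kz_k],
\]
with $J(H_{\mathrm{I}},H_{\mathrm{I}})=G\cdot(|w_0|^2+|z_k|^2)$. The formula and the identity remain valid for $\ell=0$.
\item $H_{\mathrm{II}}$, for $\ell\ge1$, $k\ge1$, with $\ell'=n-1$, defined off $\{w_0=w_\ell=0\}$:
\[
[w_0^2,w_0w_1,\dots,w_0w_{\ell-1},\ w_\ell z_1,\dots,w_\ell z_k\,;\ w_0z_1,\dots,w_0z_k,\ w_1w_\ell,\dots,w_\ell^2],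
\]
with $J(H_{\mathrm{II}},H_{\mathrm{II}})=G\cdot(|w_0|^2-|w_\ell|^2)$.
\item $H_{\mathrm{III}}$, for $\ell\ge0$, $k\ge2$, with $\ell'=n-1$, defined off $\{z_1=z_k=0\}$:
\[
[w_0z_k,\dots,w_\ell z_k,\ z_1^2,z_1z_2,\dots,z_1z_{k-1}\,;\ z_2z_k,\dots,z_k^2,\ w_0z_1,\dots,w_\ell z_1],
\]
with $J(H_{\mathrm{III}},H_{\mathrm{III}})=G\cdot(|z_k|^2-|z_1|^2)$.
\end{itemize}
Each map sends boundary to boundary, and it sends the part of the ball where the second factor is positive into $\mathbb{B}^{2n-1}_{\ell'}$. If one expects every non-isometric map to be monomial in suitable coordinates, one is led to the following statement, posed in \cite{HQ}.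

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n\ge3$, $1\le\ell\le\frac{n-1}{2}$ and $\ell\le\ell'\le2n-2$. Every admissible map from $\mathbb{B}^n_\ell$ to $\mathbb{B}^{2n-1}_{\ell'}$ is isometric or equivalent to one of $H_{\mathrm{I}}$, $H_{\mathrm{II}}$, $H_{\mathrm{III}}$.}

\subsection{Results}

The conjecture fails for every pair $(n,\ell)$ in its range.

\begin{theorem}\label{thm:counter}
Let $n\ge3$, $1\le\ell\le\frac{n-1}{2}$, $k=n-\ell$. Let $F:\mathbb{P}^n\dashrightarrow\mathbb{P}^{2n-1}$ have the positive components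
\[
\tfrac{1}{\sqrt2}w_j(w_0+z_k)\ \ (1\le j\le\ell),\qquad \tfrac{1}{\sqrt2}z_j(w_0-z_k)\ \ (1\le j\le k-1),\qquad \tfrac{1}{\sqrt2}(w_0^2-z_k^2+w_0z_k)
\]
and the negative components
\[
\tfrac{1}{\sqrt2}w_j(w_0-z_k)\ \ (1\le j\le\ell),\qquad \tfrac{1}{\sqrt2}z_j(w_0+z_k)\ \ (1\le j\le k-1),\qquad \tfrac{1}{\sqrt2}(w_0^2-z_k^2-w_0z_k).
\]
On a suitable neighborhood of the point $p$ with $w=(1,0,\dots,0)$, $z=(0,\dots,0,1)$, the map $F$ is admissible from $\mathbb{B}^n_\ell$ to $\mathbb{B}^{2n-1}_{n-1}$. It is not isometric and not equivalent to $H_{\mathrm{I}}$, $H_{\mathrm{II}}$ or $H_{\mathrm{III}}$.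
\end{theorem}

The corrected statement needs one construction. Let $B$ be a Hermitian form on $E$ such that the Hermitian polynomial $GB$ has rank $r$. Write $GB=\sum_{i=1}^r\pm|h_i|^2$ with linearly independent quadratic forms $h_i$, the positive terms first, and put $H_B=[h_1,\dots,h_r]:\mathbb{P}^n\dashrightarrow\mathbb{P}^{r-1}$. This map is unique up to automorphisms of the target (Proposition~\ref{prop:HB}).

\begin{theorem}\label{thm:main}
Let $n\ge3$, $0\le\ell\le n-1$, $0\le\ell'\le2n-2$, $k=n-\ell$, and let $F$ be an admissible map from $\mathbb{B}^n_\ell$ to $\mathbb{B}^{2n-1}_{\ell'}$. Then either $F$ is isometric, or $F$ is equivalent to $H_B$ for exactly one $B$ of the following list, and $\ell'$ has the value shown.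
\begin{center}
\begin{tabular}{llll}
\hline
type & $B$ & condition & $\ell'$\\
\hline
$\mathrm{I}$ & $|w_0|^2+|z_k|^2$ & none & $2\ell$\\
$\mathrm{II}$ & $|w_0|^2-|w_\ell|^2$ & $\ell\ge1$ & $n-1$\\
$\mathrm{III}$ & $|z_k|^2-|z_1|^2$ & $k\ge2$ & $n-1$\\
$\mathrm{IV}$ & $2\operatorname{Re}(w_0\bar z_k)$ & none & $n-1$\\
$\mathrm{V}_+$ & $2\operatorname{Re}\big(w_0\overline{(w_1+z_1)}\big)$ & $\ell\ge1$ & $n-1$\\
$\mathrm{V}_-$ & $2\operatorname{Re}\big(z_1\overline{(w_0+z_2)}\big)$ & $k\ge2$ & $n-1$\\
$\mathrm{VI}$ & $|w_0+z_1|^2+|w_1+z_2|^2$ & $\ell\ge1$, $k\ge2$ & $2\ell$\\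
$\mathrm{VII}$ & $|w_0+z_1|^2-|w_1+z_2|^2$ & $\ell\ge1$, $k\ge2$ & $n-1$\\
$\mathrm{VIII}$ & $|w|^2+|z|^2$ & $n=3$, $\ell=1$ & $2$\\
$\mathrm{IX}$ & $P-N$ with $P,N$ as below & $n=3$ & $\ell+1$\\
$\mathrm{X}$ & $2\operatorname{Re}(w_0\bar z_1+w_1\bar z_2)$ & $n=3$, $\ell=1$ & $2$\\
\hline
\end{tabular}
\end{center}
In type $\mathrm{IX}$ one has $G=P+N$, where $(P,N)$ is $(|w_0|^2-|z_1|^2,\,-|z_2|^2-|z_3|^2)$ for $\ell=0$, $(|w_0|^2-|z_1|^2,\,|w_1|^2-|z_2|^2)$ for $\ell=1$, and $(|w_0|^2+|w_1|^2,\,|w_2|^2-|z_1|^2)$ for $\ell=2$.

Conversely, under the stated condition each $GB$ has rank $2n$ and $H_B$ is admissible near a suitable boundary point; the types are pairwise inequivalent, and none is isometric.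
\end{theorem}

Types I--III are the generalized Whitney maps and type IV is the map of Theorem~\ref{thm:counter}, because these maps have $2n$ linearly independent quadratic components and $J(H,H)=GB$. Type VIII is $[w_0^2,\sqrt2w_0w_1,w_1^2;\,z_1^2,\sqrt2z_1z_2,z_2^2]$, holomorphic on all of $\mathbb{P}^3$, with $J(H,H)=|w|^4-|z|^4$.

\begin{corollary}\label{cor:count}
Let $n\ge3$, $1\le\ell\le\frac{n-1}{2}$ and $\ell\le\ell'\le2n-2$. If $\ell'\notin\{2\ell,n-1\}$, every admissible map from $\mathbb{B}^n_\ell$ to $\mathbb{B}^{2n-1}_{\ell'}$ is isometric. For fixed $(n,\ell)$ the non-isometric admissible maps form exactly $8$ equivalence classes if $n\ge4$ (types $\mathrm{I}$--$\mathrm{VII}$) and exactly $11$ if $n=3$, $\ell=1$.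
\end{corollary}

\begin{proof}
In this range $\ell\ge1$ and $k\ge\frac{n+1}{2}\ge2$, so the eight types I, II, III, IV, V$_+$, V$_-$, VI, VII occur, with $\ell'\in\{2\ell,n-1\}$ and $\ell'\ge\ell$. For $n=3$ the range forces $\ell=1$, and VIII, IX, X occur in addition, with $\ell'=2$.
\end{proof}

The proof of Theorem~\ref{thm:main} has an algebraic and an analytic half. The algebraic half (Sections~\ref{sec:HB} and~\ref{sec:algebra}) finds all $B$ for which $GB$ has rank $2n$; Section~\ref{sec:two} shows the mechanism in two variables. The analytic half (Sections~\ref{sec:count}--\ref{sec:two-flags}) shows that a non-isometric admissible map has $A=|f|^2B$ with a Hermitian form $B$. Its starting point is that $F$ sends $G$-orthogonal pairs of points to $J$-orthogonal pairs.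

\section{Two variables: where a fourth map comes from}\label{sec:two}

Let $u,v$ be two of the coordinates and write $G=\pm(|u|^2+\epsilon|v|^2)+G'$, where $\epsilon=\pm1$ and $G'$ is diagonal in the other $n-1$ coordinates. We drop the assumption that the quotient is diagonal and take
\[
B=a|u|^2+b\,u\bar v+\bar b\,v\bar u+c|v|^2,\qquad a,c\in\mathbb{R},\quad ac-|b|^2\ne0 .
\]
Each remaining coordinate $t$ contributes $\pm|t|^2B$, of rank $2$ in the monomials $tu,tv$; together these terms have rank $2(n-1)$. The product $(|u|^2+\epsilon|v|^2)B$ involves only $u^2,uv,v^2$, with matrix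
\[
\begin{pmatrix}a&b&0\\ \bar b&c+\epsilon a&\epsilon b\\ 0&\epsilon\bar b&\epsilon c\end{pmatrix},\qquad \det=(a+\epsilon c)(ac-|b|^2).
\]
If $a+\epsilon c\neq0$, then $GB$ has rank $2n+1$. If $a+\epsilon c=0$, the matrix has rank $2$ (the upper left $2\times2$ minor is $-|b|^2$, and the minor on the first and third indices is $-a^2$), and $GB$ has rank $2n$.

For $\epsilon=+1$ the condition says that $B$ has trace zero. A unitary change of $(u,v)$, which preserves $G$, turns $B$ into a positive multiple of $|u|^2-|v|^2$, and we obtain only types II and III. For $\epsilon=-1$, say $u=w_0$ and $v=z_k$, the condition is $a=c$, and the solutions fall into two kinds: $B$ is definite if $|a|>|b|$, as for $H_{\mathrm{I}}$, and indefinite if $|a|<|b|$. The diagonal search sees only the first kind. The simplest solution of the second kind is $a=c=0$, $b=1$, that is, $B=2\operatorname{Re}(u\bar v)$. Here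
\[
(|u|^2-|v|^2)(u\bar v+v\bar u)=u^2\overline{uv}+uv\overline{u^2}-uv\overline{v^2}-v^2\overline{uv}=2\operatorname{Re}\big((u^2-v^2)\overline{uv}\big),
\]
and therefore
\[
G\cdot2\operatorname{Re}(w_0\bar z_k)=\Big(\sum_{j\ge1}|w_j|^2-\sum_{j\le k-1}|z_j|^2\Big)2\operatorname{Re}(w_0\bar z_k)+2\operatorname{Re}\big((w_0^2-z_k^2)\overline{w_0z_k}\big).
\]
Writing each term as a difference of squares by $2\operatorname{Re}(s\bar t)=\frac12|s+t|^2-\frac12|s-t|^2$ produces exactly the components listed in Theorem~\ref{thm:counter}, so for that map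
\begin{equation}\label{eq:IV}
J(F,F)=G\cdot2\operatorname{Re}(w_0\bar z_k).
\end{equation}
In the smallest case $n=3$, $\ell=1$ the map is
\[
[w_1(w_0+z_2),\ z_1(w_0-z_2),\ w_0^2-z_2^2+w_0z_2\,;\ w_1(w_0-z_2),\ z_1(w_0+z_2),\ w_0^2-z_2^2-w_0z_2].
\]

This computation assumes that the plane spanned by $u,v$ splits off from $G$. A form $B$ of rank $2$ may also be built from linear forms such as $w_1+z_1$, on whose span the dual form of $G$ degenerates. Section~\ref{sec:algebra} gives the condition $a+\epsilon c=0$ an invariant meaning, the vanishing of a trace, that covers these cases; they yield types V$_\pm$, VI, VII.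

\section{Kernels and dual forms}\label{sec:prelim}

\subsection{Kernels}

Let $X,Y$ be connected open subsets of complex affine spaces. A \emph{kernel} on $X\times Y$ is a function $K(x,y)$ that is holomorphic in $(x,\bar y)$. Its \emph{support} is the span of the functions $K(\cdot,y)$, $y\in Y$, and its \emph{rank} $\operatorname{rk}K\in\{0,1,\dots,\infty\}$ is the dimension of the support. Clearly $\operatorname{rk}(K_1+K_2)\le\operatorname{rk}K_1+\operatorname{rk}K_2$.

\begin{lemma}\label{lem:kernel}
\begin{enumerate}
\item[(a)] $\operatorname{rk}K\ge a$ if and only if $\det(K(x_i,y_j))_{i,j\le a}\ne0$ for some points $x_i\in X$, $y_j\in Y$. The rank does not change when $X,Y$ are replaced by nonempty connected open subsets, or when $K$ is multiplied by $f(x)\overline{g(y)}$ with holomorphic $f,g\not\equiv0$. A pointwise limit of kernels of rank at most $a$ has rank at most $a$.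
\item[(b)] If $K=\sum c_{ij}f_i(x)\overline{g_j(y)}$ with linearly independent $f_i$ and linearly independent $g_j$, then $\operatorname{rk}K=\operatorname{rk}(c_{ij})$, and the support is the span of the $f_i$ when $(c_{ij})$ is invertible. A kernel of finite rank $r$ has the form $\sum_{i=1}^rf_i\overline{g_i}$ with independent $f_i$ and independent $g_i$.
\item[(c)] A kernel on $X\times X$ that vanishes on the diagonal vanishes identically.
\item[(d)] Let $X,Y$ be polydiscs and let $K$ have no zeros. Then $\operatorname{rk}K=1$ if and only if $\partial_{x_i}\partial_{\bar y_j}\log K=0$ for all $i,j$, and then $K=f(x)\overline{g(y)}$ with zero-free $f,g$. If $X=Y$ and $K(x,x)>0$, this holds if and only if $\log K(x,x)$ is pluriharmonic.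
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The functions $K(\cdot,y_1),\dots,K(\cdot,y_a)$ are independent exactly when the vectors $(K(x,y_j))_{j}$, $x\in X$, span $\mathbb{C}^a$. The determinant is holomorphic in $(x_i,\bar y_j)$ on a connected set, so it vanishes identically if it vanishes on an open set; multiplying $K$ by $f\bar g$ multiplies it by $\prod f(x_i)\overline{g(y_j)}$; and it passes to pointwise limits.

(b) The vectors $(\overline{g_j(y)})_j$ span the whole coordinate space, so the support is the image of $(c_{ij})$ in the span of the $f_i$. Conversely, expand $K(\cdot,y)$ in a basis $f_i$ of the support. The coefficients are antiholomorphic in $y$, as one sees by evaluating at points $x_1,\dots,x_r$ with $\det f_i(x_s)\ne0$, and a relation among them would lower the rank.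

(c) The derivative $\partial_x^\alpha\partial_{\bar x}^\beta$ of $K(x,x)$ is $(\partial_x^\alpha\partial_{\bar y}^\beta K)(x,x)$, so all Taylor coefficients of $K$ vanish at a diagonal point.

(d) If $K=f\bar g$, the mixed derivatives of $\log K$ vanish. If they vanish, then $\log K(x,y)-\log K(x,y_0)$ is independent of $x$, so $K(x,y)=K(x,y_0)K(x_0,y)/K(x_0,y_0)$. The last claim is (c) applied to the kernels $\partial_{x_i}\partial_{\bar y_j}\log K$.
\end{proof}

A kernel on $X\times X$ is \emph{Hermitian} if $K(y,x)=\overline{K(x,y)}$. If it has finite rank and $K=\sum f_i\overline{g_i}$ as in (b), the symmetry shows that the $g_i$ also span the support; hence $K=\sum c_{ij}f_i\overline{f_j}$ with a unique invertible Hermitian matrix. A change of basis replaces it by a congruent matrix, so its signature is an invariant, the \emph{signature} of $K$. For Hermitian polynomials restricted to an open subset of an affine chart of $\mathbb{P}^n$ these notions agree with those of Section~\ref{sec:intro}, by (b) and (c), since independent forms of one degree stay independent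 on such a set. If $a_0,\dots,a_n$ are the coordinates and $G=\sum\epsilon_i|a_i|^2$, the multinomial expansion $G(x,y)^s=\sum_{|\alpha|=s}\binom{s}{\alpha}\epsilon^\alpha a^\alpha(x)\overline{a^\alpha(y)}$ gives
\begin{equation}\label{eq:rankG}
\operatorname{rk}G^s=\binom{n+s}{n},\qquad\text{with support the space }\mathrm{Sym}^sE^*\text{ of all forms of degree }s .
\end{equation}

\begin{lemma}\label{lem:gram}
Let $J$ be a nondegenerate Hermitian form on $\mathbb{C}^r$ and let $F_1,F_2:X\to\mathbb{C}^r$ be holomorphic maps whose images span $\mathbb{C}^r$. The kernel $J(F_1(x),F_1(y))$ has rank $r$ and the signature of $J$. If $J(F_1(x),F_1(y))=J(F_2(x),F_2(y))$ on $X\times X$, then $F_2=\Psi F_1$ with $\Psi\in\mathrm{U}(J)$.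
\end{lemma}

\begin{proof}
The image spans exactly when the components are independent, which gives the first claim. If $\sum c_iF_1(x_i)=0$, then $\sum c_iF_2(x_i)$ is $J$-orthogonal to every $F_2(y)$, hence zero. So $F_1(x)\mapsto F_2(x)$ extends to a well-defined linear map, which preserves $J$ on a spanning set.
\end{proof}

We shall use several times that polynomial rings have unique factorization, in this form:
\begin{equation}\label{eq:coprime}
\text{if $l,m$ are independent linear forms and $lQ=mP$, then $P=lh$, $Q=mh$ for a polynomial $h$.}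
\end{equation}

\subsection{Dual forms}

Let $V$ be a complex vector space with basis $a_1,\dots,a_r$ and let $\tau=\sum t_{ij}\,a_i\otimes\bar a_j$ with $(t_{ij})$ Hermitian and invertible. The tensor $\tau$ is a Hermitian form on $V^*$, namely $\tau(\varphi,\psi)=\sum t_{ij}\varphi(a_i)\overline{\psi(a_j)}$. The map $\iota:V^*\to V$, $\iota\psi=\sum t_{ij}\overline{\psi(a_j)}\,a_i$, is an antilinear bijection, and the \emph{dual form} $\tau^*$ on $V$ is defined by $\tau^*(\xi,\iota\psi)=\psi(\xi)$. Three properties are read off from the definition.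
\begin{itemize}
\item $\tau^*(\iota\varphi,\iota\psi)=\overline{\tau(\varphi,\psi)}$, and $\iota$ maps the annihilator of a subspace $K\subseteq V$ onto $K^\perp$. So $\tau$ on the annihilator and $\tau^*$ on $K^\perp$ have the same rank and signature.
\item The matrix $(\tau^*(a_i,a_j))$ is the transpose of $(t_{ij})^{-1}$. Thus $\sum c_i|a_i|^2$ has the diagonal dual form with entries $1/c_i$, and $a_1\bar a_2+a_2\bar a_1$ has the dual form with $a_1,a_2$ isotropic and $\tau^*(a_1,a_2)=1$. The form $\tau^*$ determines $\tau$.
\item The dual form of a tensor product is the tensor product of the dual forms (use diagonalizing bases).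
\end{itemize}
For $\tau=G$ and $V=E^*$ we obtain the form $G^*$, for which the $w_i$ (norm $+1$) and $z_j$ (norm $-1$) are orthogonal. For a linear automorphism $\Phi$ of $E$ let $\Phi_*l=l\circ\Phi^{-1}$. Since $G=\sum\pm|a_i|^2$ for exactly the $G^*$-orthonormal bases $a_i$, the map $\Phi$ lies in $\mathrm{U}(G)$ if and only if $\Phi_*$ is an isometry of $(E^*,G^*)$.

We recall two textbook facts on a nondegenerate Hermitian space $V$ of signature $(r_+,r_-)$. \emph{Witt's theorem:} a linear bijection between two subspaces that preserves the form extends to an isometry of $V$; the subspaces may be degenerate. \emph{Isotropic subspaces:} a subspace $K$ on which the form vanishes has $\dim K\le\min(r_+,r_-)$, every such dimension occurs, and $K^\perp/K$ is nondegenerate of signature $(r_+-\dim K,\,r_--\dim K)$.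

\section{The quadratic maps $H_B$ and the counterexample}\label{sec:HB}

Let $B\ne0$ be a Hermitian form on $E$, $r=\operatorname{rk}GB$, and let $J_B$ be the diagonal form on $\mathbb{C}^r$ with the signature of $GB$. By Lemma~\ref{lem:kernel}(c), $J_B(H_B(x),H_B(y))=G(x,y)B(x,y)$. We call two Hermitian forms $B,\tilde B$ \emph{equivalent} if $\tilde B=c\,B\circ\Phi^{-1}$ with $c>0$ and $\Phi\in\mathrm{U}(G)$.

\begin{proposition}\label{prop:HB}
\begin{enumerate}
\item[(a)] $H_B$ is unique up to $\mathrm{U}(J_B)$ and is defined at every $x$ with $B(x,\cdot)\not\equiv0$.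
\item[(b)] If $q$ is a null vector with $B(q,q)>0$, then $H_B$ is admissible on a neighborhood of $[q]$.
\item[(c)] If $\operatorname{rk}B\ge2$, then $H_B$ is not isometric on any nonempty open subset of $\{G>0,\ B>0\}$.
\item[(d)] Let $\operatorname{rk}B,\operatorname{rk}\tilde B\ge2$. There are automorphisms $\phi,\psi$ of source and target with $\psi\circ H_B\circ\phi^{-1}=H_{\tilde B}$ on a nonempty open set if and only if $B$ and $\tilde B$ are equivalent.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Uniqueness is Lemma~\ref{lem:gram}. If $H_B(x)=0$ with $x\ne0$, then $G(x,\cdot)B(x,\cdot)\equiv0$, and the first factor is not zero.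

(b) Near $[q]$ the map is defined and $B>0$, so $J_B(H_B,H_B)=GB$ has the sign of $G$. The boundary is a smooth real hypersurface, so $[q]$ has small neighborhoods whose intersection with $\mathbb{B}^n_\ell$ is connected.

(c) By \eqref{eq:defect}, isometry on an open set makes $\log B$ pluriharmonic there, and then $\operatorname{rk}B=1$ by Lemma~\ref{lem:kernel}(d),(a).

(d) If $\tilde B=c\,B\circ\Phi^{-1}$, then $\sqrt c\,H_B\circ\Phi^{-1}$ and $H_{\tilde B}$ have the same kernel $G\tilde B$, and Lemma~\ref{lem:gram} applies. Conversely, let $\phi,\psi$ be induced by $\Phi,\Psi$ and put $B_1=B\circ\Phi^{-1}$. On a small connected open subset of an affine chart, $\Psi H_B(\Phi^{-1}x)=h(x)H_{\tilde B}(x)$ with $h$ holomorphic and zero-free. Passing to kernels and canceling $G$ gives $B_1(x,y)=h(x)\overline{h(y)}\tilde B(x,y)$. So the support of $B_1$ is $h$ times the support of $\tilde B$. Take independent $l,m$ in the latter. Then $l_1=hl$ and $m_1=hm$ are linear forms with $lm_1=ml_1$, and \eqref{eq:coprime} shows that $l_1$ is a constant multiple of $l$.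 Hence $h$ is constant and $B_1=|h|^2\tilde B$.
\end{proof}

To decide equivalence we attach linear data to $B$. Let $W\subseteq E^*$ be the support of $B$, of dimension $\rho=\operatorname{rk}B$. Then $B$ is a nondegenerate Hermitian tensor in $W\otimes\overline W$. Let $\beta$ be its dual form on $W$, of the same signature as $B$; let $\gamma=G^*|_W$, which may be degenerate; and let $T:W\to W$ be defined by $\gamma(a,b)=\beta(Ta,b)$. The map $T$ is $\beta$-selfadjoint. If $B=\sum t_{ij}a_i\bar a_j$ in a basis of $W$ and $\gamma_{ij}=\gamma(a_i,a_j)$, then $T$ has the matrix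
\begin{equation}\label{eq:T}
T=(t_{ij})\,(\gamma_{ij})^{\mathsf T}.
\end{equation}

\begin{lemma}\label{lem:triple}
$B$ and $\tilde B$ are equivalent if and only if there is a linear bijection $W\to\tilde W$ that carries $\gamma$ to $\tilde\gamma$ and $\beta$ to a positive multiple of $\tilde\beta$. In particular $\rho$, the signatures of $B$ and $\gamma$, and the conjugacy class of $T$ up to a positive factor are invariants of the class of $B$.
\end{lemma}

\begin{proof}
If $\tilde B=c\,B\circ\Phi^{-1}$, then $\Phi_*$ maps $W$ onto $\tilde W$, carries $\gamma$ to $\tilde\gamma$ and $\beta$ to $c\tilde\beta$, and conjugates $cT$ to $\tilde T$. Conversely, a bijection as in the statement extends by Witt's theorem to an isometry $\Phi_*$ of $(E^*,G^*)$, and $\tilde B=c\,B\circ\Phi^{-1}$ because the dual form determines the tensor.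
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The map has $\ell+(k-1)+1=n$ positive and $n$ negative components, so $\ell'=n-1$, which lies in $[\ell,2n-2]$. Sums and differences of corresponding components give the forms $w_jw_0$, $w_jz_k$, $z_jw_0$, $z_jz_k$, $w_0^2-z_k^2$, $w_0z_k$, which are independent. By \eqref{eq:IV}, $F=H_B$ with $B=2\operatorname{Re}(w_0\bar z_k)$. At $p$ we have $G=0$ and $B=2$, so $F$ is admissible near $p$ by Proposition~\ref{prop:HB}(b). It is not isometric by (c); explicitly, in the chart $w_0=1$ the right side of \eqref{eq:defect} is $\sqrt{-1}\,(z_k+\bar z_k)^{-2}dz_k\wedge d\bar z_k$. By (d) and Lemma~\ref{lem:triple} it remains to compare signatures. Our $B$ is indefinite, while the form of $H_{\mathrm{I}}$ has signature $(2,0)$. On the support $\operatorname{span}(w_0,z_k)$ of $B$ the form $G^*$ is indefinite, while it is definite on the supports $\operatorname{span}(w_0,w_\ell)$ and $\operatorname{span}(z_1,z_k)$ that belong to $H_{\mathrm{II}}$ and $H_{\mathrm{III}}$.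
\end{proof}

\section{Hermitian forms with $\operatorname{rk}GB=2n$}\label{sec:algebra}

The product $GB$ is a sum of $(n+1)\rho$ squares of products $l\cdot a$ with $l\in E^*$, $a\in W$. The only linear relations among these products come from commutativity, $a\cdot b=b\cdot a$ for $a,b\in W$. The next lemma measures how much rank these relations remove. Let $D_T$ be the restriction of $T\otimes1+1\otimes T$ to $\Lambda^2W\subset W\otimes W$, so that $D_T(a\wedge b)=Ta\wedge b+a\wedge Tb$.

\begin{lemma}\label{lem:rank}
$\operatorname{rk}GB=\rho(n+2-\rho)+\operatorname{rk}D_T$. If $D_T=0$ and the tensor $G\otimes B$ has signature $(r_+,r_-)$, then $GB$ has signature $\big(r_+-\binom\rho2,\,r_--\binom\rho2\big)$.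
\end{lemma}

\begin{proof}
Let $V=E^*\otimes W$, let $\tau=G\otimes B$ be the nondegenerate Hermitian tensor on $V$, and let $\mu:V\to\mathrm{Sym}^2E^*$ be multiplication. Its kernel consists of the antisymmetric tensors in $E^*\otimes W$; these lie also in $W\otimes E^*$, hence in $W\otimes W$, so $K:=\ker\mu=\Lambda^2W$. The coefficient matrix of $GB$ is the matrix of the form $(\varphi,\psi)\mapsto\tau(\varphi\circ\mu,\psi\circ\mu)$ on $(\mathrm{Sym}^2E^*)^*$, and the functionals $\varphi\circ\mu$ fill the annihilator of $K$. By Section~\ref{sec:prelim}, $GB$ has the rank and signature of $\tau^*=G^*\otimes\beta$ on $K^\perp$. Here $\dim K^\perp=(n+1)\rho-\binom\rho2$, and the radical of $K^\perp$ is $K\cap K^\perp$, the radical of $\tau^*|_K$.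

On $W\otimes W$ we have $\tau^*(\xi,\xi')=(\beta\otimes\beta)((T\otimes1)\xi,\xi')$. The flip of the two factors preserves $\beta\otimes\beta$, exchanges $T\otimes1$ and $1\otimes T$, and is $-1$ on $K$. Hence $\tau^*(\xi,\xi')=\frac12(\beta\otimes\beta)(D_T\xi,\xi')$ for $\xi,\xi'\in K$. The eigenspaces $\mathrm{Sym}^2W$ and $\Lambda^2W$ of the flip are orthogonal for $\beta\otimes\beta$, so this form is nondegenerate on $K$, and the radical of $\tau^*|_K$ is $\ker D_T$. Thus
\[
\operatorname{rk}GB=(n+1)\rho-\tbinom\rho2-\big(\tbinom\rho2-\operatorname{rk}D_T\big)=\rho(n+2-\rho)+\operatorname{rk}D_T .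
\]
If $D_T=0$, then $K$ is isotropic and the signature is that of $K^\perp/K$.
\end{proof}

For $\rho=2$ the map $D_T$ is multiplication by $\operatorname{tr}T$ on the line $\Lambda^2W$. In the setting of Section~\ref{sec:two}, \eqref{eq:T} gives $\operatorname{tr}T=\pm(a+\epsilon c)$, and we recover the condition found there.

\begin{lemma}\label{lem:solutions}
Let $n\ge3$ and $\rho\ge2$. Then $\operatorname{rk}GB=2n$ if and only if either $\rho=2$ and $\operatorname{tr}T=0$, or $n=3$, $\rho=4$, $\operatorname{tr}T=0$ and $T^2$ is a nonzero real scalar.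
\end{lemma}

\begin{proof}
We go through $2\le\rho\le n+1$ using Lemma~\ref{lem:rank}.

For $\rho=2$ the rank is $2n+\operatorname{rk}D_T$, and $D_T=\operatorname{tr}T$.

For $3\le\rho\le n-1$ (so $n\ge4$) the concave function $\rho(n+2-\rho)$ is at least its common endpoint value $3(n-1)$, which exceeds $2n$.

For $\rho=n$ we need $D_T=0$. Wedging $Ta\wedge b+a\wedge Tb=0$ with $a$ gives $a\wedge Ta\wedge b=0$ for all $b$. As $\dim W\ge3$, every $a$ is an eigenvector, so $T$ is a scalar $t$, and $D_T=2t=0$. Then $\gamma=0$, and $W$ is an isotropic subspace of dimension $n>\frac{n+1}{2}$ in $E^*$, which is impossible.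

For $\rho=n+1$ we need $\operatorname{rk}D_T=n-1$. Now $W=E^*$ and $T$ is invertible. Let $\lambda_0,\dots,\lambda_n\ne0$ be its eigenvalues; those of $D_T$ are $\lambda_i+\lambda_j$, $i<j$. Join $i$ and $j$ by an edge if $\lambda_i+\lambda_j=0$. Choose a set $C\subset\mathbb{C}\setminus0$ that contains exactly one of $\pm\lambda$ for each $\lambda\neq0$; every edge joins an index with $\lambda_i\in C$ to one with $\lambda_j\notin C$, so there are at most $\frac{(n+1)^2}{4}$ edges. The rank of $D_T$ is at least the number of its nonzero eigenvalues, hence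
\[
n-1\ge\frac{n(n+1)}{2}-\frac{(n+1)^2}{4}=\frac{(n-1)(n+1)}{4}.
\]
So $n=3$ and equality holds: there are four edges on four vertices, and the eigenvalues are $\lambda,\lambda,-\lambda,-\lambda$. Let $W_\pm$ be the generalized eigenspaces and $T=\pm\lambda+\nu_\pm$ on $W_\pm$ with $\nu_\pm$ nilpotent. On $\Lambda^2W=\Lambda^2W_+\oplus\Lambda^2W_-\oplus(W_+\otimes W_-)$ the map $D_T$ acts by $2\lambda$, by $-2\lambda$, and by $\nu_+\otimes1+1\otimes\nu_-$. Rank $2$ forces the last map to vanish; evaluating on $a\otimes b$ with $0\ne b\in\ker\nu_-$ gives $\nu_+=0$, and then $\nu_-=0$. So $T^2=\lambda^2$ and $\operatorname{tr}T=0$, and $\lambda^2$ is real because $T^2$ is selfadjoint. Conversely such a $T$ has two eigenspaces of dimension $2$, and $\operatorname{rk}D_T=2$ by the same decomposition.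
\end{proof}

\begin{proposition}\label{prop:list}
Let $n\ge3$. Let $B$ be a Hermitian form on $E$ with $\operatorname{rk}B\ge2$, $\operatorname{rk}GB=2n$, and $B(q,q)>0$ for some null vector $q$. Then $B$ is equivalent to exactly one form in the list of Theorem~\ref{thm:main}. Conversely each form of the list has these three properties, and $GB$ has signature $(\ell'+1,2n-1-\ell')$ with the listed $\ell'$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:triple} we classify triples $(W,\gamma,\beta)$ up to isomorphism and positive scaling of $\beta$, hence of $T$. In each case we exhibit a listed form with the same triple; this also shows that the listed form satisfies the criterion of Lemma~\ref{lem:solutions}.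

\medskip\noindent\emph{The case $\rho=2$, $\operatorname{tr}T=0$.} Since $B$ takes a positive value, $\beta$ is positive definite or of signature $(1,1)$.

Let $\beta>0$. In a $\beta$-orthonormal eigenbasis $a_1,a_2$ of $T$ we have $B=|a_1|^2+|a_2|^2$ and $\gamma=T=\operatorname{diag}(\lambda,-\lambda)$ with $\lambda\ge0$. If $\lambda>0$, scale it to $1$; the pair $(w_0,z_k)$ realizes the triple, which is type I. If $\lambda=0$, then $\gamma=0$, realized by $(w_0+z_1,w_1+z_2)$, which is type VI.

Let $\beta$ have signature $(1,1)$. We distinguish by $\gamma$.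
\begin{itemize}
\item \emph{$\gamma$ definite.} Choose a basis with $\gamma=\pm\operatorname{diag}(1,1)$ and $B=c_1|a_1|^2+c_2|a_2|^2$, $c_1>0$. By \eqref{eq:T}, $\operatorname{tr}T=\pm(c_1+c_2)$, so $c_2=-c_1$. This is type II if $\gamma>0$, which needs $\ell+1\ge2$, and type III if $\gamma<0$, which needs $k\ge2$.
\item \emph{$\gamma$ of signature $(1,1)$.} By \eqref{eq:T}, $\det T>0$, so the eigenvalues are $\pm i\mu$ with $\mu>0$; scale to $\mu=1$. Let $Tu=iu$, $Tv=-iv$. From $\gamma(u,u)=i\beta(u,u)$, with both values real, $u$ is isotropic for both forms, and so is $v$. Normalizing $\beta(u,v)=1$ gives $\gamma(u,v)=i$. So there is one class. It contains type IV, for which \eqref{eq:T} gives $Tw_0=z_k$, $Tz_k=-w_0$.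
\item \emph{$\operatorname{rk}\gamma=1$.} Then $T$ has rank one and trace zero, so $T^2=0$ and $\ker T=\operatorname{im}T=\mathbb{C}v$. Writing $v=Ta$ we get $\beta(v,v)=\beta(a,Tv)=0$. Choose $u$ with $\beta(u,v)=1$ and subtract $\frac12\beta(u,u)v$ to get $\beta(u,u)=0$. Then $Tu=tv$ with $t\ne0$, and $\gamma(u,u)=t$, $\gamma(u,v)=\gamma(v,v)=0$. Replacing $(u,v)$ by $(|t|^{-1/2}u,|t|^{1/2}v)$ we obtain $\gamma=\operatorname{diag}(\pm1,0)$ and $B=2\operatorname{Re}(u\bar v)$. The vector $v$ is isotropic in $u^\perp\subset E^*$, which has signature $(\ell,k)$ for the sign $+$ and $(\ell+1,k-1)$ for the sign $-$; so $\ell\ge1$, respectively $k\ge2$. The pairs $(w_0,w_1+z_1)$ and $(z_1,w_0+z_2)$ realize the two triples, which are types V$_+$ and V$_-$.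
\item \emph{$\gamma=0$.} The triple is determined by the signature of $\beta$: type VII.
\end{itemize}
Types VI and VII need an isotropic plane in $E^*$, that is, $\ell+1\ge2$ and $k\ge2$. The tensor $G\otimes B$ has signature $(2\ell+2,2k)$ if $\beta>0$ and $(n+1,n+1)$ if $\beta$ is indefinite. By Lemma~\ref{lem:rank}, $GB$ has signature $(2\ell+1,2k-1)$, respectively $(n,n)$, so $\ell'=2\ell$, respectively $\ell'=n-1$.

\medskip\noindent\emph{The case $n=3$, $\rho=4$, $T^2>0$.} Scale to $T^2=1$. The eigenspaces $W_\pm$ for $\pm1$ are planes, orthogonal for $\beta$ because $T$ is selfadjoint, hence orthogonal for $\gamma=G^*$, and $\gamma=\pm\beta$ on $W_\pm$. Choosing $G^*$-orthonormal bases of $W_\pm$ we get $G=P+N$ and $B=P-N$, where $P,N$ have rank $2$ and supports $W_+,W_-$. The triple is determined by the signatures of $P$ and $N$. At the null vector $q$ we have $B=2P=-2N>0$, so $P$ has signature $(2,0)$ or $(1,1)$ and $N$ has signature $(1,1)$ or $(0,2)$. Moreover $GB=P^2-N^2$, the supports of $P^2$ and $N^2$ are independent, and $(|a|^2\pm|b|^2)^2=|a^2|^2+|b^2|^2\pm2|ab|^2$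 has signature $(3,0)$ or $(2,1)$. The four combinations are:
\begin{center}
\begin{tabular}{cccccc}
\hline
$\operatorname{sign}P$ & $\operatorname{sign}N$ & $\ell$ & $\operatorname{sign}(P^2-N^2)$ & $\ell'$ & type\\
\hline
$(2,0)$ & $(0,2)$ & $1$ & $(3,3)$ & $2$ & VIII\\
$(1,1)$ & $(0,2)$ & $0$ & $(2,4)$ & $1$ & IX\\
$(1,1)$ & $(1,1)$ & $1$ & $(3,3)$ & $2$ & IX\\
$(2,0)$ & $(1,1)$ & $2$ & $(4,2)$ & $3$ & IX\\
\hline
\end{tabular}
\end{center}

\medskip\noindent\emph{The case $n=3$, $\rho=4$, $T^2<0$.} Scale to $T^2=-1$, with eigenplanes $W_\pm$ for $\pm i$. For $a,b\in W_+$ we have $i\beta(a,b)=\beta(Ta,b)=\beta(a,Tb)=-i\beta(a,b)$, so $W_+$ is isotropic for $\beta$ and $\gamma$, and so is $W_-$. An isotropic plane forces $G^*$ to have signature $(2,2)$, so $\ell=1$. The form $\beta$ pairs $W_+$ and $W_-$ perfectly, and in dual bases $\beta(u_i,v_j)=\delta_{ij}$, $\gamma(u_i,v_j)=i\delta_{ij}$. So there is one class. It contains type X, for which $Tw_{j-1}=z_j$ and $Tz_j=-w_{j-1}$, $j=1,2$. For the signature put $s_j=w_{j-1}-iz_j$, $t_j=w_{j-1}+iz_j$. Then $s_1\bar t_1+s_2\bar t_2=G-iB$,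 and the imaginary part of the square gives
\[
GB=\operatorname{Re}\tfrac i2\big(s_1^2\,\overline{t_1^2}+2s_1s_2\,\overline{t_1t_2}+s_2^2\,\overline{t_2^2}\big).
\]
The six quadratic forms are independent and each term has signature $(1,1)$, so $GB$ has signature $(3,3)$ and $\ell'=2$.

\medskip\noindent\emph{Null vectors and inequivalence.} The table gives, for each listed form, a null vector $q$ (unlisted coordinates are $0$), the value $B(q,q)>0$, and the invariants of Lemma~\ref{lem:triple}. The signature of $\gamma$ is written $(+,-,0)$.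
\begin{center}
\begin{tabular}{lllll}
\hline
type & $q$ & $B(q,q)$ & $\operatorname{sign}B$ & further invariant\\
\hline
I & $w_0=z_k=1$ & $2$ & $(2,0)$ & $\gamma:(1,1,0)$\\
VI & $w_0=z_1=1$ & $4$ & $(2,0)$ & $\gamma:(0,0,2)$\\
II & $w_0=z_1=1$ & $1$ & $(1,1)$ & $\gamma:(2,0,0)$\\
III & $w_0=z_k=1$ & $1$ & $(1,1)$ & $\gamma:(0,2,0)$\\
IV & $w_0=z_k=1$ & $2$ & $(1,1)$ & $\gamma:(1,1,0)$\\
V$_+$ & $w_0=w_1=1$, $z_1=\sqrt2$ & $2+2\sqrt2$ & $(1,1)$ & $\gamma:(1,0,1)$\\
V$_-$ & $w_0=\sqrt2$, $z_1=z_2=1$ & $2+2\sqrt2$ & $(1,1)$ & $\gamma:(0,1,1)$\\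
VII & $w_0=z_1=1$ & $4$ & $(1,1)$ & $\gamma:(0,0,2)$\\
VIII & $w_0=z_1=1$ & $2$ & $(4,0)$ & $T^2>0$\\
IX, $\ell\le1$ & $w_0=z_2=1$ & $2$ & rank $4$, indefinite & $T^2>0$\\
IX, $\ell=2$ & $w_0=z_1=1$ & $2$ & rank $4$, indefinite & $T^2>0$\\
X & $w_0=z_1=1$ & $2$ & $(2,2)$ & $T^2<0$\\
\hline
\end{tabular}
\end{center}
For fixed $(n,\ell)$ no two types share their invariants.
\end{proof}

\section{Orthogonal pairs and a dimension count}\label{sec:count}

The analytic half of the proof is the following reduction.

\begin{proposition}\label{prop:reduction}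
Let $n\ge3$ and let $F:U\to\mathbb{P}^{2n-1}$ be admissible and not isometric. Then there are a connected open set $\Omega\subseteq U$ in an affine chart that meets $\mathbb{B}^n_\ell$, a lift of $F$ on $\Omega$, a holomorphic function $\theta\not\equiv0$ on $\Omega$, and a Hermitian form $B$ on $E$ with the three properties of Proposition~\ref{prop:list}, such that $J(\theta F(x),\theta F(y))=G(x,y)B(x,y)$ on $\Omega\times\Omega$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:reduction}]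
Let $F$ be non-isometric. The map $\theta F$ has $2n$ components and its kernel $GB$ has rank $2n$, so the components are independent. By Lemma~\ref{lem:gram}, $J$ has the signature of $GB$, so $J=J_B$, and $\theta F=\Psi H_B$ on $\Omega$ with $\Psi\in\mathrm{U}(J)$. The $2\times2$ minors of a local lift of $F$ and of $\Psi H_B$ vanish on $\Omega$, hence on the component of $U$ containing $\Omega$, which is the one containing $U\cap\mathbb{B}^n_\ell$. So $F$ is equivalent to $H_B$. By Propositions~\ref{prop:list} and~\ref{prop:HB}(d), $F$ is equivalent to the map of exactly one listed form, and $\ell'$ is as listed. The converse statements follow from Proposition~\ref{prop:list} and Proposition~\ref{prop:HB}(b),(c),(d).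
\end{proof}

From here on $n\ge3$ and $F:U\to\mathbb{P}^{2n-1}$ is admissible.

\subsection{The complexified boundary}

Let $q$ be a null vector. Complete $e_0=q$ to a basis $e_0,\dots,e_n$ in which $e_n$ is null, $G(e_0,e_n)=1$, and $e_1,\dots,e_{n-1}$ is an orthonormal basis of $\{e_0,e_n\}^\perp$. In these \emph{coordinates adapted to $q$},
\[
G(x,y)=x_0\bar y_n+x_n\bar y_0+\sum_{j=1}^{n-1}\varepsilon_jx_j\bar y_j,\qquad\varepsilon_j=\pm1 .
\]
We work in the chart $x_0=1$: points are vectors of $E$ with $x_0=1$, tangent vectors are vectors with $x_0=0$, and linear forms restrict to the affine functions of $(x_1,\dots,x_n)$. An \emph{adapted polydisc} is $\Omega=\{|x_j|<\varepsilon,\ 1\le j\le n\}$. Put $\eta=\bar y$, so that kernels on $\Omega\times\Omega$ are the holomorphic functions of $(x,\eta)$, and let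
\[
\Sigma=\{(x,y)\in\Omega\times\Omega:\ G(x,y)=0\}=\Big\{x_n+\eta_n+\sum_{j<n}\varepsilon_jx_j\eta_j=0\Big\}.
\]
For $0\le t\le1$ the dilation $\delta_t$ multiplies $x_j$ by $t$ for $1\le j<n$ and $x_n$ by $t^2$. It maps $\Omega$ into itself, and $G(\delta_tx,\delta_ty)=t^2G(x,y)$. We also recall that the complement of a proper analytic subset of a connected complex manifold is connected and dense.

\begin{lemma}\label{lem:sigma}
$\Sigma$ is a connected complex hypersurface. A kernel $K$ on $\Omega\times\Omega$ with $K(x,x)=0$ for all $x\in\Omega\cap\partial\mathbb{B}^n_\ell$ vanishes on $\Sigma$. A kernel that vanishes on $\Sigma$ is $G$ times a kernel, and every kernel $K\not\equiv0$ can be written $K=G^mK_m$ with $m\ge0$ and $K_m\not\equiv0$ on $\Sigma$.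
\end{lemma}

\begin{proof}
Since $\partial G/\partial x_n=1$, the set $\Sigma$ is smooth and $G$ can replace $x_n$ as a coordinate; this gives the division by $G$, which must stop after finitely many steps because $K$ vanishes to finite order at $(q,q)$. The dilations contract $\Sigma$ to $(q,q)$, so $\Sigma$ is connected. As coordinates on $\Sigma$ take $x_j,\eta_j$ ($j<n$) and $s=i(\eta_n+\frac12\sigma)$ with $\sigma=\sum\varepsilon_jx_j\eta_j$; then $\eta_n=-is-\frac12\sigma$ and $x_n=is-\frac12\sigma$. The diagonal $\eta=\bar x$ is given by $\eta_j=\bar x_j$ ($j<n$) and $s\in\mathbb{R}$, that is, by the condition that the holomorphic coordinates $\frac12(x_j+\eta_j)$, $\frac1{2i}(x_j-\eta_j)$, $s$ be real. A holomorphic function that vanishes at the real points near the origin has zero Taylor series, and the identity theorem on $\Sigma$ finishes the proof.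
\end{proof}

Take coordinates adapted to $p$ and an adapted polydisc $\Omega\subseteq U$ on which $F$ has a lift to $\mathbb{C}^{2n}\setminus0$. The kernel $R(x,y)=J(F(x),F(y))$ vanishes on the boundary diagonal, so by Lemma~\ref{lem:sigma}
\[
R=G\cdot A\quad\text{on }\Omega\times\Omega,
\]
where $A$ is a Hermitian kernel with $A(x,x)>0$ on $\Omega\cap\mathbb{B}^n_\ell$. In geometric terms, $G(x,y)=0$ implies $J(F(x),F(y))=0$. Let $V$ be the span of $F(\Omega)$, let $V_0$ be the quotient of $V$ by the radical of $J|_V$, with the induced nondegenerate form $J_0$, and let $F_0:\Omega\to V_0$ be the induced map. Then $R=J_0(F_0(x),F_0(y))$, the set $F_0(\Omega)$ spans $V_0$, and $M:=\dim V_0=\operatorname{rk}R\le2n$ by Lemma~\ref{lem:gram}.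

The quotient $A$ could vanish at $(p,p)$, and a priori on all of $\Sigma$. The bound on the rank excludes the second possibility, and then we move the base point to avoid the first.

\begin{lemma}\label{lem:nonvanishing}
There is a point $q\in\Omega\cap\partial\mathbb{B}^n_\ell$ with $A(q,q)>0$.
\end{lemma}

\begin{proof}
Write $A=G^mA_m$ with $A_m\not\equiv0$ on $\Sigma$. By Lemma~\ref{lem:sigma}, $A_m(q,q)\ne0$ for some boundary point $q\in\Omega$. Pass to coordinates adapted to $q$. The vector representing a point near $q$ changes by a zero-free holomorphic factor $f$, so $G$ is multiplied by $f(x)\overline{f(y)}$; keeping $R$, we still have $R=G^{m+1}A_m$ with $A_m(q,q)\ne0$. On a small adapted polydisc at $q$,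
\[
t^{-2m-2}R(\delta_tx,\delta_ty)=G(x,y)^{m+1}A_m(\delta_tx,\delta_ty)\longrightarrow A_m(q,q)\,G(x,y)^{m+1}\qquad(t\to0).
\]
The left side has rank $M$, so $2n\ge M\ge\binom{n+m+1}{n}$ by Lemma~\ref{lem:kernel}(a) and \eqref{eq:rankG}. For $m\ge1$ the right side is at least $\frac{(n+1)(n+2)}{2}>2n$. So $m=0$ and $A(q,q)\ne0$. The value is positive because $q$ is a limit of points of the ball.
\end{proof}

We replace $p$ by $q$ and $\Omega$ by a small polydisc adapted to $q$, keeping the names, so that
\[
A\text{ has no zeros on }\Omega\times\Omega,\qquad A(x,x)>0\text{ on }\Omega .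
\]
The rank $M$ is unchanged, and $F_0(\Omega)$ still spans $V_0$.

\subsection{Flags}

For a linear subspace $L\subseteq E$ let $L_\Omega$ be the convex set of points of $\Omega$ in $L$; we say that $L$ \emph{meets} $\Omega$ if $L_\Omega\ne\emptyset$, and then $L_\Omega$ spans $L$. Orthogonal complements in $E$ refer to $G$. To learn about $A$ from the bound on the rank of $GA$, we look for pairs of subspaces on which the factor $G$ does not affect the rank. If $L\subset L'$ has codimension one, then $G$ restricted to $L'\times L^\perp$ kills $L$ and is not zero (otherwise $L'\subseteq L^{\perp\perp}=L$). Hence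
\begin{equation}\label{eq:split}
G(x,y)=\lambda(x)\overline{\mu(y)}\ \text{ on }L'\times L^\perp,\quad\text{with linear forms }\lambda,\mu\ne0,
\end{equation}
and $R$ and $A$ have the same rank on $L'_\Omega\times L^\perp_\Omega$. We use three parameter spaces.
\begin{itemize}
\item $\mathcal{G}_j$ is the set of $j$-dimensional $L$ that meet $\Omega$. It is open in the Grassmannian. It is connected, as the image of $\{(x,L):x\in L_\Omega\}$, a bundle over $\Omega$ with Grassmannian fibers.
\item $\mathcal{F}_j$, for $1\le j\le n-1$, is the set of flags $L\subset L'$ with $\dim L=j$, $\dim L'=j+1$ such that $L'$ and $L^\perp$ meet $\Omega$. It is open in the flag manifold, and it is connected. Indeed, by \eqref{eq:split} each such flag admits $x\in L'_\Omega$, $y\in L^\perp_\Omega$ with $G(x,y)\ne0$. For fixed $(x,y)\notin\Sigma$ the flags with $x\in L'$, $y\in L^\perp$ are the pairs $(L,L\oplus\mathbb{C}x)$ with $L\subset y^\perp$ arbitrary of dimension $j$. So $\mathcal{F}_j$ is the image of a Grassmannian bundle over the connected set $(\Omega\times\Omega)\setminus\Sigma$.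
\item $\mathcal{F}_j^\circ\subseteq\mathcal{F}_j$ is the open subset where also $L$ and $L'^\perp$ meet $\Omega$. It contains every flag with $p\in L\subset L'\subseteq p^\perp$, and such flags exist since $j+1\le n$.
\end{itemize}

\begin{lemma}\label{lem:generic}
Let $\mathcal{S}$ be a connected real-analytic manifold and let $s\mapsto L_1(s)$, $s\mapsto L_2(s)$ be real-analytic maps to Grassmannians of $E$ whose values meet $\Omega$. For a kernel $K$ on $\Omega\times\Omega$ and $a\ge1$, the set of $s$ with $\operatorname{rk}K\ge a$ on $L_1(s)_\Omega\times L_2(s)_\Omega$ is empty, or open and dense.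
\end{lemma}

\begin{proof}
Let $\tilde{\mathcal{S}}$ consist of the tuples $(s,x_1,\dots,x_a,y_1,\dots,y_a)$ with $x_i\in L_1(s)_\Omega$, $y_i\in L_2(s)_\Omega$. It is an open subset of a bundle of affine spaces over $\mathcal{S}$, so the projection $\pi$ to $\mathcal{S}$ is open, with nonempty convex fibers. It is connected: in a partition into two open sets each fiber lies in one part, so the images partition $\mathcal{S}$ into open sets. The set where the real-analytic function $\det K(x_i,y_j)$ is nonzero is therefore empty, or open and dense, and its image under $\pi$ is the set in question by Lemma~\ref{lem:kernel}(a).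
\end{proof}

For $L$ meeting $\Omega$ let $S(L)$ be the span of $F_0(L_\Omega)$. For two such subspaces, the rank of $R$ on $(L_1)_\Omega\times(L_2)_\Omega$ is the rank of the pairing $J_0$ on $S(L_1)\times S(L_2)$; in particular $\dim S(L)$ is the rank of $R$ on $L_\Omega\times\Omega$. Define
\[
d_j=\max_{L\in\mathcal{G}_j}\dim S(L),\qquad a_j=\max_{(L,L')\in\mathcal{F}_j}\big(\text{rank of }A\text{ on }L'_\Omega\times L^\perp_\Omega\big).
\]
We have $1\le a_j\le M$, because $A$ has no zeros and has the rank of $R$ on these sets. By Lemma~\ref{lem:generic} both maxima are attained on open dense sets. Also $F_0(y)\ne0$ for every $y\in\Omega$, since $R(\cdot,y)=G(\cdot,y)A(\cdot,y)\not\equiv0$; so $d_1=1$. For a linear embedding, $d_j=j$ and $a_j=1$. In general $a_j$ bounds from below the growth of $d_j$.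

\begin{proposition}\label{prop:dichotomy}
Either $a_j=1$ for some $j$, or $M=2n$ and $a_j=2$ for all $1\le j\le n-1$.
\end{proposition}

\begin{proof}
We claim that $d_{j+1}\ge d_j+a_j$ for $1\le j\le n-1$. The map $(L,L')\mapsto L$ is open, so there is a flag in $\mathcal{F}_j^\circ$ with $\dim S(L)=d_j$ on which $A$, hence $R$, has rank $a_j$. The pairing $J_0$ on $S(L')\times S(L^\perp)$ has rank $a_j$ and kills $S(L)\subseteq S(L')$, because $G$, hence $R$, vanishes on $L_\Omega\times L^\perp_\Omega$. So $\dim S(L')\ge d_j+a_j$.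

Next, $d_n\le M-1$. The hyperplanes $y^\perp$ with $y\in\Omega$ that meet $\Omega$ form an open subset of $\mathcal{G}_n$, which contains $p^\perp$. For one of them $\dim S(y^\perp)=d_n$, and $S(y^\perp)$ is orthogonal to the nonzero vector $F_0(y)$ in the nondegenerate space $V_0$.

Together, $1+\sum_{j=1}^{n-1}a_j\le d_n\le M-1\le2n-1$. If all $a_j\ge2$, equality holds throughout.
\end{proof}

In the second alternative the equalities give $d_j=2j-1$. In particular $d_2=3$: lines are mapped into planes, as they are by a quadratic map.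

\section{Rank one on flags: the isometric case}\label{sec:one}

A rank condition on flags becomes a pointwise condition on the mixed Hessian of the logarithm. For a kernel $K$, a point with $K(x,y)\ne0$ and tangent vectors $v,v'$ put $b_K(v,v')=\partial_v\partial_{\bar v'}\log K=\sum v_i\overline{v'_j}\,\partial_{x_i}\partial_{\eta_j}\log K$. If $K$ has rank one on $(L_1)_\Omega\times(L_2)_\Omega$ with $x,v\in L_1$ and $y,v'\in L_2$, then $b_K(v,v')=0$ by Lemma~\ref{lem:kernel}(d). The following fact turns many such vanishings into a proportionality.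

\begin{lemma}\label{lem:prop}
Let $b_0,b$ be sesquilinear pairings on $V\times V'$, with $\dim V=\dim V'<\infty$ and $b_0$ nondegenerate. If $b(v,v')=0$ whenever $b_0(v,v')=0$, then $b=c\,b_0$ for a scalar $c$.
\end{lemma}

\begin{proof}
Write $b(v,\cdot)=b_0(Cv,\cdot)$ with $C$ linear. For $v\ne0$, $b(v,\cdot)$ vanishes on the kernel of $b_0(v,\cdot)$, so $Cv\in\mathbb{C}v$. A linear map for which every vector is an eigenvector is a scalar.
\end{proof}

The powers of $G$ have rank one on flags by \eqref{eq:split}, and so do their products with $f(x)\overline{g(y)}$. There are no other examples.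

\begin{lemma}\label{lem:rankone}
Let $K\not\equiv0$ be a kernel on $\Omega\times\Omega$ with $\operatorname{rk}K\le1$ on $L'_\Omega\times L^\perp_\Omega$ for all flags in $\mathcal{F}_j$, for some $1\le j\le n-1$. Write $K=G^mK_m$ as in Lemma~\ref{lem:sigma}. Near any point of $\Sigma$ where $K_m\ne0$ one has $K=G^mf(x)\overline{g(y)}$ with $f,g$ holomorphic and zero-free.
\end{lemma}

\begin{proof}
Let $Z=\{K\ne0\}\setminus\Sigma$, which is connected, and fix $(x,y)\in Z$. Differentiating $\log G$ gives
\[
b_G(v,v')=\frac{\Delta(v,v')}{G(x,y)^2},\qquad\Delta(v,v')=G(x,y)G(v,v')-G(x,v')G(v,y).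
\]
The pairing $b_G$ is nondegenerate. Indeed, if $\Delta(v,\cdot)=0$, the vector $u=G(x,y)v-G(v,y)x$ is orthogonal to all tangent vectors and to $y$, hence to $E$. So $u=0$; its $x_0$-coordinate is $-G(v,y)$, and therefore $v=0$.

Let $v,v'\ne0$ with $\Delta(v,v')=0$, and put $\Pi=\operatorname{span}(x,v)$, $\Pi'=\operatorname{span}(y,v')$. Since $\Delta$ is the determinant of $G$ on $\Pi\times\Pi'$, there is $0\ne u\in\Pi$ with $u\perp\Pi'$. As $\dim\Pi'^\perp=n-1\ge j$, we can choose $L$ of dimension $j$ with $u\in L\subseteq\Pi'^\perp$. Then $x\notin L$ because $G(x,y)\ne0$. With $L'=L\oplus\mathbb{C}x$ we have $\Pi=\operatorname{span}(x,u)\subseteq L'$, $\Pi'\subseteq L^\perp$ and $(L,L')\in\mathcal{F}_j$. Hence $b_K(v,v')=0$.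

By Lemma~\ref{lem:prop}, $b_K=c\,b_G$ with a function $c$ on $Z$, holomorphic in $(x,\eta)$ as a local quotient of matrix entries. Let $d_x$ be the differential in $x$ and $\omega_l=d_x(\partial_{\eta_l}\log G)$. Then $d_x(\partial_{\eta_l}\log K)=c\,\omega_l$, and applying $d_x$ gives $d_xc\wedge\omega_l=0$ for $l=1,\dots,n$. The $\omega_l$ form a basis of the cotangent space because $b_G$ is nondegenerate, and $n\ge2$; so $d_xc=0$. Exchanging the roles of $x$ and $\eta$ gives $d_\eta c=0$. Thus $c$ is a constant $\kappa$ on $Z$.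

Near a point of $\Sigma$ with $K_m\ne0$ we have $b_{K_m}=(\kappa-m)b_G$ off $\Sigma$. For $v=v'=e_n$ we have $G(e_n,e_n)=0$ and $G(x,e_n)=G(e_n,y)=1$, so $\partial_{x_n}\partial_{\eta_n}\log K_m=-(\kappa-m)/G^2$. The left side is bounded near the point, so $\kappa=m$ and $b_{K_m}=0$ there. Lemma~\ref{lem:kernel}(d) concludes.
\end{proof}

\begin{corollary}\label{cor:isometric}
If $a_j=1$ for some $j$, then $F$ is isometric.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:rankone} applies to $K=A$ with $m=0$, so $A$ has rank one near $(p,p)$, hence on $\Omega\times\Omega$. By Lemma~\ref{lem:kernel}(d) and \eqref{eq:defect}, the real-analytic form $F^*\omega_{\mathbb{B}^{2n-1}_{\ell'}}-\omega_{\mathbb{B}^n_\ell}$ vanishes on $\Omega\cap\mathbb{B}^n_\ell$, hence on the connected set $U\cap\mathbb{B}^n_\ell$.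
\end{proof}

\section{Rank two on flags: the quotient is a Hermitian form}\label{sec:two-flags}

Let $F$ be non-isometric. By Proposition~\ref{prop:dichotomy} and Corollary~\ref{cor:isometric}, $M=2n$ and $a_1=2$; in particular $\operatorname{rk}A\ge2$. It suffices to obtain linearity in one variable near one point, as Hermitian symmetry will supply the rest.

\begin{proposition}\label{prop:linear}
Near some point of $\Omega\times\Omega$ one has $A(x,y)=f(x)\Lambda(x,y)$, where $f$ is holomorphic and $\Lambda(\cdot,y)$ is a linear form for each $y$.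
\end{proposition}

Let $L'$ be a $2$-dimensional subspace such that $L'$ and $L'^\perp$ meet $\Omega$; such $L'$ will be called \emph{test planes}. The set $L'_\Omega$ is a piece of an affine line. For each line $L\subset L'$, the rank of $A$ on $L'_\Omega\times L^\perp_\Omega$ is at most $2$, and these sets share the subset $L'_\Omega\times L'^\perp_\Omega$. If the rank $2$ is already reached on the common subset, the bounds for different $L$ can be glued. If it is never reached, we have a rank-one condition along $\Sigma$. The two cases need different arguments.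

\subsection{Case A: $\operatorname{rk}A\ge2$ on $L'_\Omega\times L'^\perp_\Omega$ for some test plane}

By Lemma~\ref{lem:kernel}(a) this holds for an open set of test planes. Fix one, and let $\mathcal{A}$ be the support of $A$ on $L'_\Omega\times L'^\perp_\Omega$. Given $y\in\Omega$, choose a line $L\subseteq L'\cap y^\perp$. Then $y\in L^\perp\supset L'^\perp$ and $(L,L')\in\mathcal{F}_1$. The support of $A$ on $L'_\Omega\times L^\perp_\Omega$ has dimension at most $2$ and contains $\mathcal{A}$, so it equals $\mathcal{A}$, and $A(\cdot,y)|_{L'_\Omega}\in\mathcal{A}$. Thus $\operatorname{rk}A\le2$ on $L'_\Omega\times\Omega$ for an open set of $L'$, and by Lemma~\ref{lem:generic} on $\mathcal{G}_2$,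
\begin{equation}\label{eq:lines}
\operatorname{rk}A\le2\ \text{ on }L'_\Omega\times\Omega\quad\text{for every }L'\in\mathcal{G}_2 .
\end{equation}

\medskip\noindent\emph{Subcase $\operatorname{rk}A=2$.} Here \eqref{eq:lines} is empty, and we use $\operatorname{rk}R=2n$ instead. Write $A=f_1\bar g_1+f_2\bar g_2$ as in Lemma~\ref{lem:kernel}(b). Let $\mu,\mu'$ be the maps from $E^*\oplus E^*$ to holomorphic functions given by $(l,m)\mapsto lf_1+mf_2$ and $(l,m)\mapsto lg_1+mg_2$, with kernels of dimension $s,s'$. Relative to bases of the two images, the coefficient matrix of $R=GA$ is $C\,C_0\,C'^*$, where $C,C'$ are the surjective matrices of $\mu,\mu'$ and $C_0$ is the invertible matrix of $G\oplus G$, of size $2n+2$. Now $C_0C'^*$ has rank $2n+2-s'$, and multiplying by $C$ lowers the rank by at most $s$. So $2n\ge2n+2-s-s'$.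

On the other hand $s\le1$. Let $lf_1+mf_2=0$ with $(l,m)\ne0$. If $l,m$ were multiples of one linear form, we could cancel it and obtain a relation between $f_1$ and $f_2$; so $l,m$ are independent. A second relation $(l',m')$ gives $(lm'-ml')f_1=0$, and by \eqref{eq:coprime} it is a multiple of $(l,m)$. The same argument gives $s'\le1$. Hence $s=1$, and with $f=f_1/m=-f_2/l$ we get $A=f(x)\big(m(x)\overline{g_1(y)}-l(x)\overline{g_2(y)}\big)$ where $lm\ne0$. This is the required form.

\medskip\noindent\emph{Subcase $\operatorname{rk}A\ge3$.} Put $a(x,y)=A(x,y)/A(x,p)$, and denote derivatives in $x$ along constant vectors by subscripts. Condition \eqref{eq:lines} says that the vector-valued map $x\mapsto(a(x,y))_{y\in\Omega}$ sends lines into lines, and we show that it is fractional linear. On each line the functions $1,a(\cdot,y_1),a(\cdot,y_2)$ are dependent, so the derivatives of the last two along the line are dependent, and their Wronskian vanishes: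
\begin{equation}\label{eq:wronski}
a_v(x,y_1)\,a_{vv}(x,y_2)=a_v(x,y_2)\,a_{vv}(x,y_1)\qquad\text{for all }x,v,y_1,y_2 .
\end{equation}
Let $r$ be the maximum over $x$ of the dimension of the span of the linear forms $v\mapsto a_v(x,y)$, $y\in\Omega$. If $r=0$, then $a$ does not depend on $x$ and $\operatorname{rk}A=1$. If $r=1$, choose $x^0,y_1$ such that $s=a(\cdot,y_1)$ has $ds\ne0$ at $x^0$. Then $d_xa(\cdot,y)\wedge ds=0$, so near $x^0$ each $a(\cdot,y)$ is a function $\chi_y(s)$. On a line through $x^0$ along which $ds\ne0$, \eqref{eq:lines} gives $a(\cdot,y)\in\operatorname{span}(1,s)$, so $\chi_y$ is affine and $\operatorname{rk}A\le2$. Both are excluded, so $r\ge2$.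

Choose $x^0,y_1,y_2$ such that the linear forms $v\mapsto a_v(x,y_i)$, $i=1,2$, are independent for $x$ near $x^0$. By \eqref{eq:wronski} and \eqref{eq:coprime}, $a_{vv}(x,y_1)=2\tau(v)\,a_v(x,y_1)$ with a linear form $\tau=\tau_x$, which is holomorphic in $x$ since it can be computed on a basis of vectors $v$ with $a_v(x^0,y_1)\ne0$. Inserting this into \eqref{eq:wronski} with any $y$ in place of $y_2$ and canceling $a_v(x,y_1)$ gives the same identity for all $y$. Polarizing,
\begin{equation}\label{eq:second}
a_{uv}=\tau(u)a_v+\tau(v)a_u .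
\end{equation}
We extract the integrability condition of this system. Put $Q(t,u)=(\partial_t\tau)(u)-\tau(t)\tau(u)$. Differentiating \eqref{eq:second} along $t$ and using \eqref{eq:second} for $a_{vt}$ and $a_{ut}$ gives
\[
a_{uvt}=Q(t,u)a_v+Q(t,v)a_u+2\big(\tau(u)\tau(t)a_v+\tau(v)\tau(t)a_u+\tau(u)\tau(v)a_t\big).
\]
The left side and the bracket are symmetric in $t,u$, so $Q(t,u)a_v+Q(t,v)a_u=Q(u,t)a_v+Q(u,v)a_t$. For $v=u$ this reads $\big(2Q(t,u)-Q(u,t)\big)a_u=Q(u,u)a_t$. For generic $(t,u)$ the vectors $(a_u(x,y_i))_{i=1,2}$ and $(a_t(x,y_i))_{i=1,2}$ are independent, so $2Q(t,u)=Q(u,t)$ for generic, hence all, $(t,u)$. Applying this twice gives $4Q(t,u)=Q(t,u)$, so $Q=0$. Thus $(\partial_t\tau)(u)=\tau(t)\tau(u)$ is symmetric, $\tau$ is a closed $1$-form, and $\tau=d\sigma$ near $x^0$. For $\varphi=e^{-\sigma}$ we get $\varphi_u=-\tau(u)\varphi$ and $\varphi_{ut}=-Q(t,u)\varphi=0$, and therefore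
\[
(\varphi a)_{uv}=\varphi\,\big(a_{uv}-\tau(u)a_v-\tau(v)a_u\big)=0 .
\]
So $\Lambda=\varphi a$ is affine in $x$ near $x^0$, and $A=f\Lambda$ with $f=A(\cdot,p)/\varphi$.

\subsection{Case B: $\operatorname{rk}A\le1$ on $L'_\Omega\times L'^\perp_\Omega$ for all test planes}

The sets $L'_\Omega\times L'^\perp_\Omega$ lie in $\Sigma$, so the hypothesis concerns $A|_\Sigma$ only. We first show that $A|_\Sigma$ splits, and then study the next term in the expansion of $A$ in powers of $G$.

\begin{lemma}\label{lem:splitsigma}
In Case B there are zero-free holomorphic $f,g$ with $A=f(x)\overline{g(y)}$ on $\Sigma$ near $(p,p)$.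
\end{lemma}

\begin{proof}
Fix $(x,y)\in\Sigma$. For $1\le i,j\le n-1$ let $v_i=e_i-\varepsilon_i\bar y_ie_n$ and $v'_j=e_j-\varepsilon_j\bar x_je_n$. The $v_i$ are a basis of the tangent vectors $v$ with $G(v,y)=0$, the $v'_j$ are a basis of the tangent vectors $v'$ with $G(x,v')=0$, and $G(v_i,v'_j)=\varepsilon_j\delta_{ij}$, so $G$ pairs the two spaces nondegenerately. If $v\ne0$ and $v'$ lie in these spaces and $G(v,v')=0$, then $L'=\operatorname{span}(x,v)$ is a test plane with $y,v'\in L'^\perp$, and $b_A(v,v')=0$. By Lemma~\ref{lem:prop}, $b_A(v_i,v'_j)=c_0\,\varepsilon_j\delta_{ij}$ with a scalar $c_0$ depending on the point.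

The vector fields $X_i=\partial_{x_i}-\varepsilon_i\eta_i\partial_{x_n}$ and $Y_j=\partial_{\eta_j}-\varepsilon_jx_j\partial_{\eta_n}$ annihilate $G$, so they are tangent to $\Sigma$, and $X_iY_j\log A=b_A(v_i,v'_j)-\varepsilon_j\delta_{ij}\,\partial_{\eta_n}\log A$. Use the coordinates $(x',\eta)$ on $\Sigma$, $x'=(x_1,\dots,x_{n-1})$, in a small polydisc about the origin. There $X_i=\partial_{x_i}$, the formula for $Y_j$ is unchanged, and $u=\log A|_\Sigma$ satisfies
\[
\partial_{x_i}Y_ju=\varepsilon_j\delta_{ij}\,c
\]
with a function $c$, holomorphic because $c=\varepsilon_1\partial_{x_1}Y_1u$. Given $i$, choose $j\ne i$; this needs $n-1\ge2$. Then $\varepsilon_j\partial_{x_i}c=\partial_{x_i}\partial_{x_j}Y_ju=\partial_{x_j}(\partial_{x_i}Y_ju)=0$, so $c=c(\eta)$. Choose $\psi_0(\eta)$ with $\partial_{\eta_n}\psi_0=-c$. Then $\partial_{x_i}Y_j\psi_0=\varepsilon_j\delta_{ij}c$, so the functions $k_j=Y_j(u-\psi_0)$ depend on $\eta$ only. The fields $Y_j$ commute, so for $i\ne j$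
\[
\partial_{\eta_i}k_j-\varepsilon_ix_i\,\partial_{\eta_n}k_j=\partial_{\eta_j}k_i-\varepsilon_jx_j\,\partial_{\eta_n}k_i .
\]
Comparing coefficients of these polynomials in $x'$ gives $\partial_{\eta_n}k_j=0$ and $\partial_{\eta_i}k_j=\partial_{\eta_j}k_i$. Hence $k_j=\partial_{\eta_j}\psi_1=Y_j\psi_1$ with $\psi_1=\psi_1(\eta_1,\dots,\eta_{n-1})$, and $\varphi=u-\psi_0-\psi_1$ satisfies $Y_j\varphi=0$ for all $j$. In the coordinates $(x_1,\dots,x_n,\eta_1,\dots,\eta_{n-1})$ on $\Sigma$ we have $Y_j=\partial_{\eta_j}$, so near the origin $\varphi$ is a function of $x$. Take $f=e^\varphi$ and $\overline{g(y)}=e^{(\psi_0+\psi_1)(\bar y)}$.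
\end{proof}

Within this case, shrink $\Omega$ to a smaller adapted polydisc at $p$ on which $f,g$ are defined; the bound $\operatorname{rk}A\le2$ on flags of $\mathcal{F}_1$ persists under restriction. By Lemma~\ref{lem:sigma},
\[
A=f\bar g\,(1+GA')
\]
with a kernel $A'$, and $A'\not\equiv0$ because $\operatorname{rk}A\ge2$. The constant $1$ uses up one of the two available ranks, and the remaining one must account for $A'$. To see this, take a flag in $\mathcal{F}_1^\circ$ and points $x^0\in L_\Omega$, $y^0\in L'^\perp_\Omega$. The kernel $\Xi=GA'$ on $L'_\Omega\times L^\perp_\Omega$ satisfies $\Xi(x^0,\cdot)=0$ and $\Xi(\cdot,y^0)=0$. For $x^1,x^2\in L'_\Omega$, $y^1,y^2\in L^\perp_\Omega$ and $\Xi_{ij}=\Xi(x^i,y^j)$, the bound $\operatorname{rk}(1+\Xi)\le2$ gives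
\[
0=\det\begin{pmatrix}1&1&1\\1&1+\Xi_{11}&1+\Xi_{12}\\1&1+\Xi_{21}&1+\Xi_{22}\end{pmatrix}=\Xi_{11}\Xi_{22}-\Xi_{12}\Xi_{21}.
\]
So $\Xi$ has rank at most $1$ there, and by \eqref{eq:split} so has $A'$. By Lemma~\ref{lem:generic} this holds for all flags of $\mathcal{F}_1$. Lemma~\ref{lem:rankone} gives $A'=G^mf_1\bar g_1$ near some point of $\Sigma$, with $m\ge0$ and zero-free $f_1,g_1$. There
\[
R/(f\bar g)=G+G^{m+2}f_1\bar g_1,\qquad\text{so}\qquad2n=\operatorname{rk}R\ge\binom{n+m+2}{n}-(n+1).
\]
For $m\ge1$ the right side is at least $(n+1)\big(\frac{(n+2)(n+3)}{6}-1\big)\ge4(n+1)>2n$. For $m=0$ it is $\frac{n(n+1)}{2}$, which exceeds $2n$ if $n\ge4$. So $n=3$ and $m=0$.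

In this borderline case we count more carefully. The support of $R/(f\bar g)$ has dimension $6$ and is spanned by the functions $G(\cdot,y)+\overline{g_1(y)}f_1G(\cdot,y)^2$. Modulo the $4$-dimensional space $E^*$, these span the image of $f_1\mathrm{Sym}^2E^*$, a space of dimension $10$ by \eqref{eq:rankG}. So $6\ge10-\dim(f_1\mathrm{Sym}^2E^*\cap E^*)$, which forces $E^*\subset f_1\mathrm{Sym}^2E^*$. Write the coordinate forms as $x_i=f_1Q_i$ with quadratic forms $Q_i$. From $x_iQ_j=x_jQ_i$ and \eqref{eq:coprime} we get $Q_i=x_ih$ with one linear form $h$, so $f_1=1/h$, and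
\[
A=\frac{f(x)}{h(x)}\cdot\overline{g(y)}\,\big(h(x)+G(x,y)\overline{g_1(y)}\big).
\]
The second factor is a linear form in $x$. This completes the proof of Proposition~\ref{prop:linear}.

\subsection{From one variable to both}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
Let $A=f\Lambda$ near $(x^1,y^1)$ and $\lambda=\Lambda(\cdot,y^1)$, a nonzero linear form because $A$ has no zeros. Put $\theta=\lambda/A(\cdot,y^1)$, holomorphic on $\Omega$ and vanishing only on the hyperplane $\lambda=0$. The kernel $\theta(x)A(x,y)$ on $\Omega\times\Omega$ equals $\Lambda(x,y)$ near $(x^1,y^1)$, so its second derivatives in $x$ vanish there, hence everywhere. Therefore the Hermitian kernel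
\[
B(x,y)=\theta(x)\overline{\theta(y)}A(x,y)
\]
is affine in $x$, and by symmetry affine in $\bar y$. Writing $B=\sum_ix_iB_i(\bar y)$ with $x_0=1$, each $B_i$ is a fixed linear combination of values $B(x,y)$ at $n+1$ points $x$, hence affine in $\bar y$. So $B$ is the restriction of a Hermitian form on $E$, and $J(\theta F(x),\theta F(y))=\theta(x)\overline{\theta(y)}R=GB$. By Lemma~\ref{lem:kernel}(a), $\operatorname{rk}B=\operatorname{rk}A\ge2$ and $\operatorname{rk}GB=M=2n$. The real hypersurface $\Omega\cap\partial\mathbb{B}^n_\ell$ is not contained in the complex hyperplane $\lambda=0$, so it contains a point $q$ with $B(q,q)=|\theta(q)|^2A(q,q)>0$.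
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

The condition on the boundary gives $R=GA$. The condition $F(U\cap\mathbb{B}^n_\ell)\subseteq\mathbb{B}^{2n-1}_{\ell'}$ enters only through $A\not\equiv0$ and the sign of $A$; it excludes, for instance, constant maps to a boundary point, for which $R\equiv0$. The connectedness of $U\cap\mathbb{B}^n_\ell$ carries the conclusion from $\Omega$ to the whole set. No relation between $\ell$ and $\ell'$ is used. The two numerical hypotheses cannot be relaxed.

\begin{remark}[target dimension]\label{rem:target}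
The bound $M\le2n$ drives Lemma~\ref{lem:nonvanishing}, Proposition~\ref{prop:dichotomy} and Lemma~\ref{lem:solutions}. With one more dimension the number of classes is infinite. For $0<t<1$ let $B_t=|w_0|^2+t|z_k|^2$. By Section~\ref{sec:two}, $GB_t$ has rank $2n+1$; it is diagonal in monomials, and the signs of the coefficients do not depend on $t$. So the maps $H_{B_t}$ are admissible near $w_0=z_k=1$, with a common target in $\mathbb{P}^{2n}$. By \eqref{eq:T}, $T=\operatorname{diag}(1,-t)$, so they are pairwise inequivalent by Lemma~\ref{lem:triple} and Proposition~\ref{prop:HB}(d).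
\end{remark}

\begin{remark}[source dimension]\label{rem:source}
The hypothesis $n\ge3$ is used in Lemma~\ref{lem:solutions}, in Lemma~\ref{lem:splitsigma} and in the rank estimates of Case B. For $n=2$, $\ell=0$ the reduction to Hermitian forms fails. With $a=|w_0|^2$, $b=|z_1|^2$, $c=|z_2|^2$ one has
\[
a^3-b^3-3abc-c^3=(a-b-c)(a^2+b^2+c^2+ab+ac-bc).
\]
So $[w_0^3;\,z_1^3,\sqrt3w_0z_1z_2,z_2^3]$ is admissible from $\mathbb{B}^2_0$ to $\mathbb{B}^3_0$ near $w_0=z_1=1$, $z_2=0$, where the second factor equals $3$. That factor has rank $6$, while $|f|^2B$ has rank at most $3$ for a Hermitian form $B$ on $\mathbb{C}^3$.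
\end{remark}

\begin{thebibliography}{1}
\bibitem{HQ} \emph{Holomorphic Mappings Between Hyperquadrics With Positive Signature}, \texttt{https://par.nsf.gov/servlets/purl/10332134}.
\end{thebibliography}
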